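# A Metric Space of Weight $\aleph_\omega$ All of Whose Banach–Mazur Witnesses Have Larger Weight

## 1. Countable weight, where there is nothing to find

Throughout, "space" means nonempty topological space. In the Banach–Mazur game $\mathrm{BM}(X,\tau)$, or $\mathrm{BM}(X)$ for short, two players ONE and TWO play innings $n=1,2,\dots$. In inning $n$ ONE chooses a nonempty open set $O_n$, with $O_n\subseteq T_{n-1}$ when $n>1$, and TWO answers with a nonempty open set $T_n\subseteq O_n$. ONE wins the play if $\bigcap_nO_n=\emptyset$; otherwise TWO wins. For a metric space the game uses the metric topology. The simultaneous game on two spaces is the game on their product with the product topology, written $\mathrm{BM}(X\times Y)$. A strategy is a rule that gives a player's next move from the opponent's moves so far; it is winning if every play that follows it is won.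

Two quick examples. On $\mathbb Q=\{q_1,q_2,\dots\}$ ONE wins by playing, in inning $n$, an open set that omits $q_n$. On a complete metric space TWO wins by answering $O_n$ with an open ball of diameter $<1/n$ whose closure lies in $O_n$.

A nonempty open set $O\subseteq Z$ is *meager* exactly when there are dense open sets $D_1\supseteq D_2\supseteq\cdots$ of $Z$ with $O\cap\bigcap_nD_n=\emptyset$. A space is *Baire* if no nonempty open subset is meager. The next theorem translates between game and category. The source cites its first half from Oxtoby, *The Banach–Mazur game and Banach category theorem*, Contributions to the Theory of Games III, 1957.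

**Theorem 1 (Oxtoby).** If ONE has a winning strategy in $\mathrm{BM}(Z)$, then some nonempty open subset of $Z$ is meager. Conversely, if some nonempty open subset is meager, then ONE has a winning strategy. So ONE has no winning strategy in $\mathrm{BM}(Z)$ if and only if $Z$ is Baire.

*Proof.* Let $\Psi$ be winning for ONE with first move $O_1$. We build sets $\mathcal F_n$ of partial plays $(O_1,T_1,\dots,T_{n-1},O_n)$ following $\Psi$, whose last moves are pairwise disjoint and have union $D_n$ dense in $O_1$, and such that each member of $\mathcal F_{n+1}$ extends a member of $\mathcal F_n$. Start with $\mathcal F_1=\{(O_1)\}$. Given $p\in\mathcal F_n$ with last move $O_n$, use Zorn's lemma to take a maximal family of nonempty open $T\subseteq O_n$ for which the answers $\Psi(p,T)$ are pairwise disjoint. These answers have dense union in $O_n$: if a nonempty open $G\subseteq O_n$ missed the union, then $\Psi(p,G)\subseteq G$ would be disjoint from all of them and $G$ could be added. Let $\mathcal F_{n+1}$ consist of all plays $(p,T,\Psi(p,T))$ so obtained. Then $D_{n+1}\subseteq D_n$ is dense in $D_n$, hence in $O_1$. If $x\in\bigcap_nD_n$,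 then for each $n$ exactly one member of $\mathcal F_n$ has $x$ in its last move. By uniqueness these members extend each other, so they form a play following $\Psi$ with $x\in\bigcap_nO_n$, which is impossible. Hence the dense open sets $D_n\cup(Z\setminus\overline{O_1})$ show that $O_1$ is meager.

Conversely, if $O\cap\bigcap_nD_n=\emptyset$ with $D_n$ dense open and $O$ nonempty open, ONE wins by playing $O\cap D_1$ first and $T_n\cap D_{n+1}$ after $T_n$. $\square$

It can happen that neither player has a winning strategy. Let $B\subseteq\mathbb R$ be a Bernstein set: neither $B$ nor $\mathbb R\setminus B$ contains a nonempty perfect set. Then $B$ is dense and has no isolated points. If ONE had a winning strategy, there would be an open interval $U$ and sets $G_n$, open in $\mathbb R$ and dense in $B$, hence in $\mathbb R$, with $U\cap B\cap\bigcap G_n=\emptyset$. But $U\cap\bigcap G_n$ is a dense $G_\delta$ in $U$ and contains a Cantor set, which would lie outside $B$. If TWO had a winning strategy, we could let ONE branch at each inning into two open subsets of $B$ with disjoint closures in $\mathbb R$ and with diameters tending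 to $0$. The points in the intersections along the branches lie in $B$ and form a Cantor set inside $B$. Both are contradictions.

**Definition.** Let $X$ be a space such that neither player has a winning strategy in $\mathrm{BM}(X)$. A *witness* for $X$ is a space $Y$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$, but ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.

The *weight* of a space is the least cardinality of a base. The problem, credited to Fleissner and Kunen in the source and taken there from "Games That Involve Set Theory Or Topology", is this.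

**Problem.** Let $(X,d)$ be a metric space such that neither player has a winning strategy in $\mathrm{BM}(X)$, and suppose $X$ has a witness among topological spaces. Must $X$ have a metric witness of the same weight as $X$?

The case of countable weight is easy, because then the hypothesis never holds. A *$\pi$-base* is a family of nonempty open sets such that every nonempty open set contains a member of it. A base with $\emptyset$ removed is one. The converse fails: in $[0,1]$ the nonempty open intervals with rational endpoints inside $(0,1)$ form a $\pi$-base but not a base, since none contains $0$.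

**Proposition 2.** If ONE has no winning strategy in $\mathrm{BM}(X)$ or in $\mathrm{BM}(Y)$, and $Y$ has a countable $\pi$-base $\mathcal B$, then ONE has no winning strategy in $\mathrm{BM}(X\times Y)$.

*Proof.* Otherwise Theorem 1 gives nonempty open $U\subseteq X$, $V\subseteq Y$ and dense open $D_1\supseteq D_2\supseteq\cdots$ with $(U\times V)\cap\bigcap D_n=\emptyset$. For $B\in\mathcal B$ and $n\ge1$ put
$$E_{B,n}=\{x\in X:\ (x,y)\in D_n\text{ for some }y\in B\}.$$
This set is open, and dense because $D_n$ meets $G\times B$ for every nonempty open $G\subseteq X$. There are countably many pairs $(B,n)$ and $X$ is Baire, so some $x\in U$ lies in every $E_{B,n}$. Then each section $\{y:(x,y)\in D_n\}$ is open and meets every $B\in\mathcal B$, so it is dense. As $Y$ is Baire, some $y\in V$ lies in all these sections, and $(x,y)\in(U\times V)\cap\bigcap D_n$, a contradiction. $\square$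

By symmetry, a space of countable weight has no witness at all, so in weight $\aleph_0$ the Problem has the answer "yes" vacuously. A second easy case is that of a factor on which TWO wins; we shall use it at the end.

**Lemma 3.** If TWO has a winning strategy in $\mathrm{BM}(X)$ and ONE has one in $\mathrm{BM}(X\times Y)$, then ONE has one in $\mathrm{BM}(Y)$. The same holds with the roles of $X$ and $Y$ exchanged.

*Proof.* Let $\tau$ be TWO's strategy on $X$ and $\Psi$ be ONE's on $X\times Y$. Let $W_1$ be the first move of $\Psi$. ONE picks nonempty open $U_1,V_1$ with $U_1\times V_1\subseteq W_1$ and plays $V_1$ in $\mathrm{BM}(Y)$. When TWO answers $V_1'$, let $U_1'$ be $\tau$'s answer to $U_1$, let TWO play $U_1'\times V_1'$ in the product game, and let $W_2\subseteq U_1'\times V_1'$ be the answer of $\Psi$. ONE picks nonempty open $U_2\times V_2\subseteq W_2$; then $U_2\subseteq U_1'$ and $V_2\subseteq V_1'$. ONE plays $V_2$, and so on. Since $\tau$ wins, there is $x\in\bigcap U_n$. If there were $y\in\bigcap V_n$, then $(x,y)\in\bigcap W_n$, although $\Psi$ wins. So $\bigcap V_n=\emptyset$. The other version has the same proof.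 $\square$

What changes when the weight is uncountable? The proof of Proposition 2 chose $x$ first, in the intersection of all the sets $E_{B,n}$. With an uncountable $\pi$-base there are uncountably many such sets, and the Baire property says nothing about their intersection. For instance, in ${}^\omega\omega_1$ (with $\omega_1$ discrete) the sets $\{u:\alpha\in\operatorname{ran}u\}$, $\alpha<\omega_1$, are open and dense, but their intersection is empty, since ranges are countable. To handle $\kappa$ many sets at once we need a different way to meet many requirements simultaneously. One is available when $\kappa$ is singular of cofinality $\omega$.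

## 2. Bounding $\kappa$ many functions at once

For $f,g\in{}^\omega\mathrm{Ord}$ write $f\le^*g$ (or $f<^*g$) if $f(n)\le g(n)$ (or $f(n)<g(n)$) for all but finitely many $n$. We write $f\le g$, $f<g$ if this holds for all $n$.

Let $\kappa_0<\kappa_1<\cdots$ be uncountable regular cardinals with supremum $\kappa$. Then *any $\kappa$ many members $h_\alpha$ ($\alpha<\kappa$) of $\prod_n\kappa_n$ have a common $\le^*$-bound in $\prod_n\kappa_n$.* Put $g(0)=0$ and, for $n\ge1$, $g(n)=\sup\{h_\alpha(n):\alpha<\kappa_{n-1}\}$. This is below $\kappa_n$, since $\kappa_n$ is regular and $\kappa_{n-1}<\kappa_n$. If $\alpha<\kappa_{m}$, then $h_\alpha(n)\le g(n)$ for all $n>m$. The finite errors cannot be avoided: if $h_\alpha(0)=\alpha$ for all $\alpha<\kappa_0$, no $g\in\prod\kappa_n$ bounds all the $h_\alpha$ at coordinate $0$. We shall also need a well-ordered cofinal family.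

**Setting $(\ast)$.** $\langle\kappa_n:n<\omega\rangle$ is a strictly increasing sequence of uncountable regular cardinals, $\kappa=\sup_n\kappa_n$, $\lambda>\kappa$ is regular, and $(\prod_n\kappa_n,\le^*)$ has a cofinal sequence $\langle f^0_\xi:\xi<\lambda\rangle$ with $f^0_\eta\le^*f^0_\xi$ for $\eta<\xi$.

**Theorem 4 (Main Theorem).** Assume $(\ast)$. There is a metric space $X$ of weight $\kappa$ such that:

1. neither player has a winning strategy in $\mathrm{BM}(X)$;
2. if $Y$ is any topological space with a $\pi$-base of size $<\lambda$ and ONE has no winning strategy in $\mathrm{BM}(Y)$, then ONE has no winning strategy in $\mathrm{BM}(X\times Y)$;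
3. there is a metric space $Y$ of weight exactly $\lambda$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$, but ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.

We work in ZFC. By Shelah (*Cardinal Arithmetic*, Oxford 1994, Ch. II, Thm. 1.5), for every singular $\kappa$ of cofinality $\omega$ there is an increasing sequence of regular cardinals with supremum $\kappa$ whose product modulo finite has true cofinality $\kappa^+$; that is, the product has a cofinal $\le^*$-increasing sequence of length $\kappa^+$. Dropping finitely many terms makes all of them uncountable and does not affect the order modulo finite. So $(\ast)$ holds with $\lambda=\kappa^+$, and the answer to the Problem is **no**: by (1) and (3) the space $X$ satisfies its hypotheses, and by (2) no space of weight $\kappa$, metric or not, is a witness. One may take $\kappa=\aleph_\omega$, $\lambda=\aleph_{\omega+1}$.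

From here on $(\ast)$ is fixed.

## 3. A space whose first coordinate controls its second

The full product ${}^\omega\kappa\times\prod_n\kappa_n$ of discrete spaces is completely metrizable, so TWO wins on it and by Lemma 3 it can be part of no example. We have to remove points, but not so many that ONE begins to win. Points will be pairs $(u,v)$, with $v\in\prod\kappa_n$ subject to a $\le^*$-bound that depends only on the countable set $\operatorname{ran}u$. The bound should have two features. First, if $u$ lists all the values of $f_\xi$, for a scale $\langle f_\xi\rangle$, then every $v\le^*f_\xi$ should be allowed; this will keep ONE from winning. Second, for many $u$ there should be a real restriction, which a partner $Y$ can exploit.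

**Step 1: a scale tuned at ordinals of cofinality $\omega$.** We modify the scale so that at such a $\delta$ it bounds a given sequence of earlier functions in a controlled way; this is used only in Section 5.

**Lemma 5.** For each limit $\delta<\lambda$ of cofinality $\omega$ fix an increasing sequence $\langle\delta_j:j<\omega\rangle$ cofinal in $\delta$. There are $f_\xi\in\prod\kappa_n$ $(\xi<\lambda)$ such that

- $f_\eta<^*f_\xi$ for $\eta<\xi$, the family is cofinal in $(\prod\kappa_n,\le^*)$, and every $f_\xi(n)\ge1$;
- if $\mathrm{cf}(\delta)=\omega$, then $g_\delta\le f_\delta$, where $g_\delta(n)=\max_{j\le n}f_{\delta_j}(n)$;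
- any fewer than $\lambda$ members of $\prod\kappa_n$ have a common $\le^*$-bound $f_\xi$.

*Proof.* Proceed by recursion on $\xi$. For each $\eta<\xi$, the function $f_\eta$ is $\le^*$-bounded by some $f^0_{\zeta_\eta}$. Since $\lambda$ is regular, there is $\zeta<\lambda$ above all the $\zeta_\eta$, and then $f_\eta\le^*f^0_\zeta$ for all $\eta<\xi$. Put
$$f_\xi(n)=\max\{f^0_\zeta(n),f^0_\xi(n),g_\xi(n)\}+1,$$
with $g_\xi$ as in the second item if $\xi$ is a limit of cofinality $\omega$, and $g_\xi=0$ otherwise. These values are below $\kappa_n$, because $g_\xi(n)$ is a maximum of finitely many ordinals below $\kappa_n$. For $\eta<\xi$ we get $f_\eta\le^*f^0_\zeta<f_\xi$. Cofinality holds since $f^0_\xi<f_\xi$. Given fewer than $\lambda$ functions, bound each by some $f_\eta$; by regularity of $\lambda$ some $\xi<\lambda$ is above all these $\eta$. $\square$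

**Step 2: how far a countable set reaches up the scale.** This defines the sets $a$ to which the restriction will apply.

**Definition.** For a countable set $a$ put
$$\chi_a(n)=\sup\{\alpha+1:\alpha\in a\cap\kappa_n\},\qquad\Sigma_a=\{\xi<\lambda:f_\xi<^*\chi_a\}.$$
Let $S$ be the set of countable $a\subseteq\kappa$ such that $\Sigma_a$ is a limit ordinal $<\lambda$ of cofinality $\omega$.

Since $\kappa_n$ is regular and uncountable, $\chi_a(n)<\kappa_n$, so $\chi_a\in\prod\kappa_n$. The set $\Sigma_a$ is an initial segment of $\lambda$, because $\eta<\xi$ and $f_\xi<^*\chi_a$ give $f_\eta<^*\chi_a$. Some $f_\xi$ satisfies $\chi_a\le^*f_\xi$, so $\Sigma_a\neq\lambda$; hence $\Sigma_a$ is an ordinal below $\lambda$. Examples: $\chi_\emptyset=0$ and $\Sigma_\emptyset=0$, so $\emptyset\notin S$. If $a\supseteq\{f_\xi(n):n<\omega\}$, then $f_\xi(n)\in a\cap\kappa_n$ for all $n$, so $f_\xi<\chi_a$ and $\xi\in\Sigma_a$. Whether $S$ has any members is not clear; Section 5 settles this.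

**Step 3: the bound $t_a$.** For $a\in S$ we want a function strictly below $\chi_a$ modulo finite that still bounds all $f_\xi$ with $\xi\in\Sigma_a$. Here cofinality $\omega$ is used.

**Lemma 6.** For each $a\in S$ there is $t_a\in\prod\kappa_n$ with
$$t_a<^*\chi_a\qquad\text{and}\qquad f_\xi\le^*t_a\ \text{ for all }\xi\in\Sigma_a.\tag{1}$$

*Proof.* Choose $\xi_0<\xi_1<\cdots$ cofinal in $\Sigma_a$, and $n_k$ with $f_{\xi_k}(m)<\chi_a(m)$ for all $m\ge n_k$. Put $t_a(n)=\max\{f_{\xi_k}(n):k\le n,\ n_k\le n\}$, with $\max\emptyset=0$. If $n\ge n_0$, the set is nonempty and all its members are below $\chi_a(n)$; so $t_a<^*\chi_a$. For each $k$ we have $f_{\xi_k}(n)\le t_a(n)$ for all $n\ge\max(k,n_k)$. If $\xi\in\Sigma_a$, pick $k$ with $\xi<\xi_k$; then $f_\xi\le^*f_{\xi_k}\le^*t_a$. $\square$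

Fix such a $t_a$ for every $a\in S$.

**Definition of $X$.**
$$X=\Big\{(u,v)\in{}^\omega\kappa\times\prod_n\kappa_n:\ \text{if }\operatorname{ran}u\in S\text{ then }v\le^*t_{\operatorname{ran}u}\Big\},$$
with the subspace topology from the countable product of discrete spaces. So $X$ is metrizable.

Let $\mathbb T$ be the set of pairs $\sigma=(p,q)$ with $p\in\kappa^m$ and $q\in\prod_{i<m}\kappa_i$ for some $m=:|\sigma|$, and let $[\sigma]=\{(u,v)\in X:p\subset u,\ q\subset v\}$. These sets form a base and $|\mathbb T|=\kappa$. Every $[\sigma]$ is nonempty: take any $u\supset p$ and let $v$ be $q$ followed by zeros; then $v\le^*t$ for every $t\in\prod\kappa_n$. The sets $[(\langle\alpha\rangle,\langle0\rangle)]$, $\alpha<\kappa$, are $\kappa$ many disjoint nonempty open sets. So the weight of $X$ is exactly $\kappa$.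

## 4. Light partners: part (2)

Let $Y$ have a $\pi$-base $\mathcal B$ with $|\mathcal B|<\lambda$. We no longer choose $x$ first. Instead ONE, playing in $\mathrm{BM}(Y)$, builds a point $x=(u,v)$ by finite approximations $\sigma_n$ along the play, with $[\sigma_n]\times O_n\subseteq D_n$. The danger is that $(u,v)$ falls outside $X$. By (1) it suffices to have $v\le^*f_\xi$ for some $\xi$ such that $u$ lists all values of $f_\xi$. So $\xi$ must be fixed before the play, and all extensions that the sets $D_n$ may demand must have their second coordinates below $f_\xi$.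

The first attempt is to choose one extension into $D_n$ for each of the fewer than $\lambda$ possible positions and then bound all these extensions by one $f_\xi$. It fails because a bound modulo finite says nothing about finite sequences. Take $D=\{(u,v)\in X:\exists j\ge1\ v(j)\ge u(0)\}$. It is dense and open: below $\sigma$ with $|\sigma|\ge1$, choose $j\ge|\sigma|$ with $\kappa_j>u(0)$ and let $v(j)=u(0)$. For each $\alpha<\kappa_1$, the position $(\langle\alpha\rangle,\langle0\rangle)$ can be extended into $D$ by setting $v(1)=\alpha$. With these choices no $f\in\prod\kappa_n$ bounds all the values at coordinate $1$. With patience one does better: write zeros for a long time and only then set $v(j)=\alpha$, at a $j$ where $f_\xi(j)\ge\alpha$. How long to wait depends on $\xi$, and $\xi$ depends on the extensions. The way out is to choose an extension for *every* waiting time, collect these choices into one infinite function, bound it, and only then choose the waiting time.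

**Proposition 7 (part (2) of Theorem 4).** If $Y$ has a $\pi$-base $\mathcal B$ with $|\mathcal B|<\lambda$ and ONE has no winning strategy in $\mathrm{BM}(Y)$, then ONE has no winning strategy in $\mathrm{BM}(X\times Y)$.

*Proof.* Suppose ONE has a winning strategy in $\mathrm{BM}(X\times Y)$. By Theorem 1 there are a nonempty open $O\subseteq X\times Y$ and dense open $D_1\supseteq D_2\supseteq\cdots$ with $O\cap\bigcap_nD_n=\emptyset$. Fix $\sigma_0\in\mathbb T$ and a nonempty open $V_0\subseteq Y$ with $[\sigma_0]\times V_0\subseteq O$.

**Step 1: an extension for each waiting time.** For $\sigma\in\mathbb T$ and $i\ge|\sigma|$ let $\sigma^{+i}$ be $\sigma$ with both coordinates padded by zeros to length $i$. Let $\vartheta=(B,\sigma,n)$ range over $\Theta=\mathcal B\times\mathbb T\times\{1,2,\dots\}$. For $i\ge|\sigma|$ the nonempty open set $[\sigma^{+i}]\times B$ meets $D_n$. Take a point $(x,y)$ in the intersection. A sufficiently long initial segment of $x$, a neighborhood of $y$, and a member of $\mathcal B$ inside that neighborhood give $\sigma_{\vartheta,i}=(p_{\vartheta,i},q_{\vartheta,i})\in\mathbb T$ extending $\sigma^{+i}$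 and $B_{\vartheta,i}\in\mathcal B$ with $B_{\vartheta,i}\subseteq B$ and
$$[\sigma_{\vartheta,i}]\times B_{\vartheta,i}\subseteq D_n.\tag{2}$$

**Step 2: one bound for all of them.** We find $\xi$ and then the waiting times. Put
$$g_\vartheta(j)=\max\{q_{\vartheta,i}(j):|\sigma|\le i\le j,\ j<|\sigma_{\vartheta,i}|\},\qquad\max\emptyset=0.$$
For each $j$ only finitely many $i$ occur, so $g_\vartheta(j)<\kappa_j$ and $g_\vartheta\in\prod\kappa_j$. Since $|\Theta|<\lambda$, Lemma 5 gives $\xi<\lambda$ with $g_\vartheta\le^*f_\xi$ for all $\vartheta\in\Theta$. Now choose $i(\vartheta)\ge|\sigma|$ with $g_\vartheta(j)\le f_\xi(j)$ for all $j\ge i(\vartheta)$, and write $\sigma_\vartheta=\sigma_{\vartheta,i(\vartheta)}=(p_\vartheta,q_\vartheta)$, $B_\vartheta=B_{\vartheta,i(\vartheta)}$. Then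
$$q_\vartheta(j)\le f_\xi(j)\qquad\text{for }|\sigma|\le j<|\sigma_\vartheta|.\tag{3}$$
Indeed, for $j<i(\vartheta)$ the value is a padded $0$. For $j\ge i(\vartheta)$ the index $i=i(\vartheta)\le j$ is among those in the definition of $g_\vartheta(j)$, so $q_\vartheta(j)\le g_\vartheta(j)\le f_\xi(j)$.

**Step 3: a strategy for ONE in $\mathrm{BM}(Y)$.** It produces the $y$-coordinate by play and writes the values of $f_\xi$ into $u$ along the way. Put $T_0=V_0$. In inning $n\ge1$, given $\sigma_{n-1}=(p,q)$ and $T_{n-1}$, let
$$\sigma'_{n-1}=(p^\frown f_\xi(n-1),\ q^\frown0).$$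
Pick, by a fixed well-ordering, $B\in\mathcal B$ with $B\subseteq T_{n-1}$. Let $\vartheta=(B,\sigma'_{n-1},n)$, put $\sigma_n=\sigma_\vartheta$, and play $O_n=B_\vartheta\subseteq T_{n-1}$.

**Step 4: a point that should not exist.** ONE has no winning strategy in $\mathrm{BM}(Y)$, so some play following this strategy has a point $y\in\bigcap O_n$. Let $u,v$ be the unions of the first and second coordinates of the $\sigma_n$; both are infinite because $|\sigma_n|\ge|\sigma_{n-1}|+1$. Put $a=\operatorname{ran}u$. Every coordinate $j\ge|\sigma_0|$ of $v$ is either one of the zeros appended in Step 3 or governed by (3), so $v(j)\le f_\xi(j)$. Moreover $f_\xi(n)\in a\cap\kappa_n$ for every $n$, so $f_\xi<\chi_a$ and $\xi\in\Sigma_a$. If $a\in S$, then (1) gives $v\le^*f_\xi\le^*t_a$. Hence $x=(u,v)\in X$ in every case. By (2), $(x,y)\in[\sigma_n]\times O_n\subseteq D_n$ for all $n\ge1$, and $(x,y)\in[\sigma_0]\times V_0\subseteq O$. This contradicts $O\cap\bigcap D_n=\emptyset$. $\square$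

For $Y$ a one-point space, $X\times Y$ is homeomorphic to $X$ and ONE cannot win on $Y$. Hence
$$\text{ONE has no winning strategy in }\mathrm{BM}(X).\tag{4}$$

## 5. Countable models whose trace lies in $S$

For a partner $Y$ to exploit the restriction in $X$, the set $S$ must be rich: we need countable elementary submodels $M$ with $M\cap\kappa\in S$.

Some recollections. $H(\theta)$ is the set of all sets whose transitive closure has size $<\theta$. Let $\mathfrak A$ be an expansion of $(H(\theta),\in)$ by a well-ordering of $H(\theta)$ and countably many constants. The Skolem hull $\mathrm{Sk}(x)$ is the set of elements definable in $\mathfrak A$ from finitely many parameters in $x$. Because of the well-ordering, $\mathrm{Sk}(x)\prec\mathfrak A$; it is countable if $x$ is. The hull of the union of an increasing sequence of sets is the union of the hulls. An elementary submodel contains every natural number, every finite sequence of its elements, and the entries of every finite sequence that belongs to it. Gale–Stewart determinacy: if one player of a game of length $\omega$ wins exactly when some finite stage shows it, then one of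 the two players has a winning strategy. (If that player has none, the opponent can always move to a position at which that player still has none, and so never reaches a lost stage.)

What does a countable $M$ give at once? Let $\langle\kappa_n\rangle,\langle f_\xi\rangle\in M$ and $a=M\cap\kappa$. If $\xi\in M\cap\lambda$, then $f_\xi(n)\in a\cap\kappa_n$ for all $n$, so $f_\xi<\chi_a$. Hence
$$M\cap\lambda\subseteq\Sigma_a.\tag{5}$$
So $\Sigma_a\ge\delta:=\sup(M\cap\lambda)$, which has cofinality $\omega$. We would like equality, that is, $\chi_a(n)\le f_\delta(n)$ for infinitely many $n$. The natural try is $M=\bigcup_iM_i$, an increasing union of countable models such that $\chi_{M_i\cap\kappa}\le^*f_{\xi_i}$ with $\xi_i\in M_{i+1}$. But $\chi_a(n)=\sup_i\chi_{M_i\cap\kappa}(n)$, and the $i$th bound is valid only for $n\ge m_i$. If $m_i\to\infty$, the bounds control a given coordinate $n$ at only finitely many stages, and nothing prevents later stages from pushing $\chi_a(n)$ up. We need a bound on $\chi(n)$ that holds for *all future stages*, although only at infinitely many $n$. A game provides such promises.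

**Lemma 8.** Let $\theta$ be a large regular cardinal and $\mathfrak A$ an expansion of $(H(\theta),\in)$ by a well-ordering and countably many constants, including $\langle\kappa_n\rangle,\langle f_\xi\rangle,\kappa,\lambda$. There is a countable $M\prec\mathfrak A$ with $M\cap\kappa\in S$.

*Proof.* Put $\mathrm{cl}(x)=\mathrm{Sk}(x)\cap\lambda$.

**Step 1: the promise game.** It makes precise that bounds at finitely many coordinates can be kept forever while arbitrarily large ordinals below $\lambda$ are added to the model. Let $s\in\lambda^{<\omega}$ and let $e$ be a finite partial function with $\mathrm{dom}\,e\subset\omega$ and $e(n)<\kappa_n$. In round $i$ of the game $G(s,e)$ Cutter plays $\gamma_i<\lambda$, then Chooser plays $\beta_i\in[\gamma_i,\lambda)$. Chooser wins if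
$$\chi_{\mathrm{cl}(s^\frown\langle\beta_0,\dots,\beta_i\rangle)}(n)\le e(n)\qquad\text{for all }i<\omega,\ n\in\mathrm{dom}\,e.$$
(Here $\mathrm{cl}$ of a finite sequence means $\mathrm{cl}$ of its range.) A failure shows at a finite stage, so one player has a winning strategy. Call $(s,e)$ *good* if Chooser has one. By monotonicity of $\mathrm{cl}$, if $(s,e)$ is good then
$$\chi_{\mathrm{cl}(s)}(n)\le e(n)\qquad\text{for }n\in\mathrm{dom}\,e.\tag{6}$$
Every $(s,\emptyset)$ is good, since there is nothing to violate. On the other hand $(s,\{(n,5)\})$ is never good, since $\omega\subseteq\mathrm{cl}(s)$ makes $\chi_{\mathrm{cl}(s)}(n)\ge\omega$.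

**Step 2: one more promise is always possible.** We show: *if $(s,e)$ is good and $n\notin\mathrm{dom}\,e$, then $(s,e\cup\{(n,\rho)\})$ is good for some $\rho<\kappa_n$.* Otherwise, by determinacy, Cutter has for each $\rho<\kappa_n$ a winning strategy $\sigma_\rho$ in $G(s,e\cup\{(n,\rho)\})$. Let $\tau$ be winning for Chooser in $G(s,e)$. Play $G(s,e)$ with Chooser using $\tau$ and Cutter playing
$$\gamma_i=\sup_{\rho<\kappa_n}\sigma_\rho(\beta_0,\dots,\beta_{i-1}),$$
which is below $\lambda$ because $\kappa_n<\lambda$ and $\lambda$ is regular. Let $\rho=\chi_{\mathrm{cl}(s\cup\{\beta_i:i<\omega\})}(n)$. The closure is countable and $\kappa_n$ is regular uncountable, so $\rho<\kappa_n$. Since $\beta_i\ge\gamma_i\ge\sigma_\rho(\beta_0,\dots,\beta_{i-1})$, the sequence $\langle\beta_i\rangle$ is a legal play of Chooser against $\sigma_\rho$. The conditions from $e$ hold because $\tau$ wins, and the condition at $n$ holds by the choice of $\rho$ and monotonicity. So Chooser beats $\sigma_\rho$, a contradiction.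

**Step 3: one more large ordinal is always possible.** We show: *if $(s,e)$ is good and $\gamma<\lambda$, then $(s^\frown\beta,e)$ is good for some $\beta\ge\gamma$.* Let $\beta$ be the answer of a winning strategy of Chooser to the first move $\gamma$; the rest of that strategy wins $G(s^\frown\beta,e)$.

**Step 4: a closure point $\delta$.** All the choices above are to stay below one ordinal. For good $(s,e)$ let $R_{s,e}(n)$ be the least $\rho$ as in Step 2 if $n\notin\mathrm{dom}\,e$, and $0$ if $n\in\mathrm{dom}\,e$. Then $R_{s,e}\in\prod\kappa_n$; let $\zeta(s,e)$ be least with $R_{s,e}\le^*f_{\zeta(s,e)}$. Let $\beta(s,e,\gamma)$ be the least $\beta$ as in Step 3. For $\kappa\le\eta<\lambda$ there are at most $|\eta|<\lambda$ triples $(s,e,\gamma)$ with $s\in\eta^{<\omega}$ and $\gamma<\eta$, since there are only $\kappa$ many $e$. Each $\mathrm{cl}(s)$ is countable, hence bounded in $\lambda$. So by regularity of $\lambda$ there is $\eta'\in(\eta,\lambda)$ above all the corresponding $\sup\mathrm{cl}(s)$, $\zeta(s,e)$ and $\beta(s,e,\gamma)$. Start above $\kappa$ and iterate $\omega$ times. The supremum is a limit ordinal $\delta$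 with $\kappa<\delta<\lambda$ and $\mathrm{cf}(\delta)=\omega$, such that for all $s\in\delta^{<\omega}$ and $\gamma<\delta$: $\mathrm{cl}(s)\subseteq\delta$, and $\zeta(s,e),\beta(s,e,\gamma)<\delta$ whenever $(s,e)$ is good. Recall the sequence $\delta_j\nearrow\delta$ fixed in Lemma 5 and $g_\delta(n)=\max_{j\le n}f_{\delta_j}(n)\le f_\delta(n)$.

**Step 5: promises below $g_\delta$.** We build good $(s_i,e_i)$ with $s_i\in\delta^i$, making one promise and adding one ordinal at each stage. Let $s_0=e_0=\emptyset$. Given $(s_i,e_i)$, choose $k$ with $\delta_k\ge\zeta(s_i,e_i)$. Then $R_{s_i,e_i}\le^*f_{\delta_k}$, so there is $q_i\ge k$, larger than all elements of $\mathrm{dom}\,e_i$, with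
$$R_{s_i,e_i}(q_i)\le f_{\delta_k}(q_i)\le g_\delta(q_i);$$
the second inequality holds because $k\le q_i$. Let $e_{i+1}=e_i\cup\{(q_i,R_{s_i,e_i}(q_i))\}$. By definition of $R$, $(s_i,e_{i+1})$ is good. Let $s_{i+1}=s_i{}^\frown\beta(s_i,e_{i+1},\delta_i)$. Then $(s_{i+1},e_{i+1})$ is good, and the new entry lies in $[\delta_i,\delta)$.

**Step 6: the model.** Let $M=\mathrm{Sk}(\bigcup_i\operatorname{ran}s_i)$, $b=M\cap\lambda=\bigcup_i\mathrm{cl}(s_i)$ and $a=M\cap\kappa$. Then $M\prec\mathfrak A$ is countable, and $b\subseteq\delta$ is cofinal in $\delta$. For $j>i$, (6) applied to $(s_j,e_j)$ gives $\chi_{\mathrm{cl}(s_j)}(q_i)\le e_j(q_i)\le g_\delta(q_i)$. Taking the supremum over $j$, we get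
$$\chi_a(q_i)\le g_\delta(q_i)\le f_\delta(q_i)\qquad\text{for all }i.$$
The $q_i$ are strictly increasing, so $f_\delta\not<^*\chi_a$ and $\delta\notin\Sigma_a$. By (5), $b\subseteq\Sigma_a$. As $\Sigma_a$ is an initial segment and $b$ is cofinal in $\delta$, $\Sigma_a=\delta$. So $a\in S$. $\square$

## 6. A partner that enumerates $a$ and dominates $t_a$

A point of $Y$ should list a set $a\in S$ and carry a function $h\in\prod\kappa_n$ with $t_a\le^*h$. Against it, $X$ provides $(u,v)$ with $v\le^*t_{\operatorname{ran}u}$. In the product ONE can force $\operatorname{ran}u=a$ and $v(j)>h(j)$ for infinitely many $j$, which is impossible in the limit. The difficulty is to keep ONE from winning on $Y$ alone.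

*The bare version fails.* Let $Y_0$ consist of sequences $y=\langle(w_i,s_i):i<\omega\rangle$ with $w_i\in\kappa$, finite stems $s_i\subseteq s_{i+1}$, $s_i\in\prod_{j<l_i}\kappa_j$, $l_i\to\infty$, $a_y=\{w_i:i<\omega\}\in S$ and $t_{a_y}\le^*h_y=\bigcup s_i$. It is nonempty by Lemma 8. ONE simply writes zeros. The open sets $E_k=\{y:\exists j\ge k\ h_y(j)=0\}$ are dense: given $y\in Y_0$ and an initial segment with last entry $(w,s)$, replace $h_y$ by $0$ at finitely many coordinates from $|s|$ on, up to one that is $\ge k$; insert an entry whose first component is $w$ and whose stem shows these zeros; and lengthen the later stems of $y$ as needed. Finite changes do not affect $\le^*$, so the new sequence is in $Y_0$. If $y\in\bigcap E_k$, then $t_{a_y}(j)=0$ for infinitely many $j$. But $0\in\Sigma_{a_y}$, so $t_{a_y}\ge^*f_0\ge1$. Hence $\bigcap E_k=\emptyset$ and ONE wins. The repair is to let a position also contain a function $g$ that all later values must respect, so that TWO can force ONE upward.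

**Definition of $Y$.** Let $\mathcal G$ be the set of $g\in\prod\kappa_n$ that agree with some $f_\xi$ at all but finitely many $n$; $|\mathcal G|=\lambda$. A *node* is a finite sequence $\nu=\langle(w_i,s_i,g_i):i<m\rangle$ with $w_i\in\kappa$, $s_i\in\prod_{j<l_i}\kappa_j$ for some $l_i<\omega$, and $g_i\in\mathcal G$, such that for $i+1<m$
$$s_i\subseteq s_{i+1},\qquad s_{i+1}(j)\ge g_i(j)\ \ (l_i\le j<l_{i+1}),\qquad g_{i+1}(j)\ge g_i(j)\ \ (j\ge l_{i+1}).\tag{7}$$
We call $s_i$ the *stem* of the $i$th entry. Let $N$ be the set of nodes; $|N|=\lambda$. Let $Y$ be the set of infinite sequences $y=\langle(w_i,s_i,g_i):i<\omega\rangle$, all of whose finite initial segments are nodes, such that $l_i\to\infty$, $a_y:=\{w_i:i<\omega\}\in S$, and $t_{a_y}\le^*h_y:=\bigcup_is_i$. The topology has the base of sets $[\nu]=\{y\in Y:\nu\subset y\}$, $\nu\in N$.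

For instance, from a node with last entry $(w,s,g)$ one may append $(\alpha,s,g)$ for any $\alpha<\kappa$, or $(w,s^\frown\langle g(|s|)\rangle,g)$, but not $(w,s^\frown\langle0\rangle,g)$ if $g(|s|)>0$.

The promises persist: for $i<i'<m$,
$$s_{i'}(j)\ge g_i(j)\ \ (l_i\le j<l_{i'}),\qquad g_{i'}(j)\ge g_i(j)\ \ (j\ge l_{i'}).\tag{8}$$
For $i'=i+1$ this is (7). Pass from $i'$ to $i'+1$: for $l_i\le j<l_{i'}$ we have $s_{i'+1}(j)=s_{i'}(j)\ge g_i(j)$; for $l_{i'}\le j<l_{i'+1}$ we have $s_{i'+1}(j)\ge g_{i'}(j)\ge g_i(j)$; for $j\ge l_{i'+1}$ we have $g_{i'+1}(j)\ge g_{i'}(j)\ge g_i(j)$.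

As a subspace of a countable product of discrete spaces $Y$ is metrizable; its weight is at most $|N|=\lambda$. It is nonempty by the next lemma.

**Lemma 9.** Let $\mu_0$ be a nonempty node and let $\Phi$ assign to each finite nonempty sequence of nonempty nodes $(\nu_1,\dots,\nu_k)$ a node $\Phi(\nu_1,\dots,\nu_k)\supseteq\nu_k$. There are nodes $\mu_0\subset\nu_1\subseteq\mu_1\subset\nu_2\subseteq\mu_2\subset\cdots$ with $\mu_k=\Phi(\nu_1,\dots,\nu_k)$ and $\bigcup_k\nu_k\in Y$.

Think of $\Phi$ as ONE and of the $\nu_k$ as TWO's moves. TWO takes a model $M\ni\Phi$ with $a=M\cap\kappa\in S$, stays inside $M$, lists $a$, and wants $h_y$ to dominate $t_a$. It would be best to promise $g\ge t_a$ at once. But such a $g$ is not in $M$: if $g\in\mathcal G\cap M$ and $t_a\le^*g$, then by elementarity $g\le^*f_\xi$ for some $\xi\in M$, while $\xi+1\in M\cap\lambda\subseteq\Sigma_a$ by (5), so $f_{\xi+1}\le^*t_a\le^*g\le^*f_\xi<^*f_{\xi+1}$, which is absurd. If TWO left $M$, then the answers of $\Phi$ would leave $M$ too, and the set listed by $y$ could no longer be controlled. The remedy is that $\Phi$'s next answer shows only finitely many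 values. So TWO looks outside $M$ at what the ideal promise would achieve up to a finite length $L$, and copies that finite effect inside $M$ by elementarity.

*Proof.* **Step 1: the model and the target.** We choose $M$ and replace $t_a$ by a function with values in $M$. By Lemma 8, with suitable constants and $\theta$ large, there is a countable $M\prec(H(\theta),\in,\dots)$ with $\langle\kappa_n\rangle,\langle f_\xi\rangle,N,\mathcal G,\Phi,\mu_0\in M$ and $a=M\cap\kappa\in S$. By (1) fix $n_*$ with $t_a(n)<\chi_a(n)$ for $n\ge n_*$. For such $n$ there is $\alpha\in a\cap\kappa_n$ with $\alpha\ge t_a(n)$; let $t'(n)=\min(a\setminus t_a(n))$ be the least one. Let $t'(n)=0$ for $n<n_*$. Then $t'(n)\in M\cap\kappa_n$ for all $n$, $t_a\le^*t'$, and every finite restriction of $t'$ is in $M$ (although $t'$ itself is not). Enumerate $a=\{\alpha_k:k\ge1\}$, repetitions allowed.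

**Step 2: TWO's candidate moves.** We describe them before choosing one. Suppose $\nu_1,\dots,\nu_{k-1},\mu_{k-1}\in M$ are defined. Let $(w,s,g)$ be the last entry of $\mu_{k-1}$, $l=|s|$, and
$$s^+=s^\frown\langle\max(g(l),t'(l))\rangle\in M.$$
For $g^*\in\mathcal G$ with $g^*\ge g$ on $[l+1,\omega)$ put $\nu[g^*]=\mu_{k-1}{}^\frown(\alpha_k,s^+,g^*)$. By (7) this is a node, since $s^+(l)\ge g(l)$. Let $s[g^*]$ be the stem of the last entry of $\Phi(\nu_1,\dots,\nu_{k-1},\nu[g^*])$.

**Step 3: the ideal promise and its finite trace.** This finds the right $g^*$ in $M$. Some $f_\xi$ satisfies $\max(g,t')\le^*f_\xi$; let $g^\circ=\max(f_\xi,g,t')$. It differs from $f_\xi$ at only finitely many places, so $g^\circ\in\mathcal G$, and $g^\circ\ge\max(g,t')$ everywhere. Let $L=|s[g^\circ]|$. By (8), $s[g^\circ](j)\ge g^\circ(j)\ge t'(j)$ for $l+1\le j<L$. So $H(\theta)$ satisfies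
$$\exists g^*\in\mathcal G\ \big[\,g^*\ge g\text{ on }[l+1,\omega),\quad |s[g^*]|=L,\quad s[g^*](j)\ge t'(j)\text{ for }l+1\le j<L\,\big].$$
The parameters are $\mathcal G$, $\Phi$, $g$, $l$, $L$, $\nu_1,\dots,\nu_{k-1}$, $\mu_{k-1}$, $\alpha_k$, $s^+$ and $t'\restriction L$, all in $M$. By elementarity there is such a $g^*\in M$. Put $\nu_k=\nu[g^*]$ and $\mu_k=\Phi(\nu_1,\dots,\nu_k)$. Both are in $M$ and the recursion continues.

**Step 4: the limit is in $Y$.** Let $y=\bigcup_k\nu_k$. It is infinite since $\mu_{k-1}\subset\nu_k$ properly, and its initial segments are nodes. All its $w_i$ lie in $M\cap\kappa=a$ and every $\alpha_k$ occurs, so $a_y=a\in S$. The stem grows by at least one at each stage, so $l_i\to\infty$. Let $j$ be at least the length of the last stem of $\mu_0$. At the stage $k$ at which coordinate $j$ enters the stem, either $j=l$ and $h_y(j)=s^+(l)\ge t'(j)$, or $l+1\le j<L$ and $h_y(j)=s[g^*](j)\ge t'(j)$; these are all cases because the last stem of $\mu_k$ has length $L$. So $t_a\le^*t'\le^*h_y$ and $y\in Y$. $\square$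

With $\Phi(\nu_1,\dots,\nu_k)=\nu_k$ and $\mu_0=\nu$, Lemma 9 shows that every $[\nu]$ with $\nu$ a nonempty node is nonempty. One-entry nodes exist, so $Y=[\emptyset]\ne\emptyset$.

**Proposition 10.** ONE has no winning strategy in $\mathrm{BM}(Y)$.

*Proof.* Let $\Psi$ be a strategy for ONE. Choose a nonempty node $\mu_0$ with $[\mu_0]\subseteq\Psi(\emptyset)$. If $[\nu_1],\dots,[\nu_k]$ are legal moves of TWO against $\Psi$, then $\Psi([\nu_1],\dots,[\nu_k])$ is a nonempty open subset of $[\nu_k]$. Take a point $y$ in it. A sufficiently long initial segment $\mu$ of $y$ satisfies $\mu\supseteq\nu_k$ and $[\mu]\subseteq\Psi([\nu_1],\dots,[\nu_k])$. Let $\Phi(\nu_1,\dots,\nu_k)$ be such a $\mu$. In all other cases put $\Phi(\nu_1,\dots,\nu_k)=\nu_k$. Apply Lemma 9. Since $[\nu_1]\subseteq[\mu_0]\subseteq\Psi(\emptyset)$ and, inductively, $[\nu_{k+1}]\subseteq[\mu_k]\subseteq\Psi([\nu_1],\dots,[\nu_k])$, the sets $[\nu_1],[\nu_2],\dots$ are legal moves of TWO against $\Psi$. The point $y=\bigcup\nu_k$ lies in all of them, hence in all of ONE's moves. So $\Psi$ is not winning. $\square$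

**Proposition 11.** ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.

*Proof.* For $k<\omega$ let $D_k$ be the set of $((u,v),y)\in X\times Y$, with $y=\langle(w_i,s_i,g_i):i<\omega\rangle$, such that
$$\exists i\,\exists j\ \big(k\le j<l_i\text{ and }v(j)>s_i(j)\big),\qquad\exists i\ (w_i=u(k)),\qquad\exists i\ (u(i)=w_k).$$

**Step 1: $D_k$ is open and dense.** Each condition, if true, is seen on finite initial segments of $u,v,y$, so $D_k$ is open. For density, let $[\sigma]\times[\nu]$ be given; we may assume that $\nu$ is nonempty. Let $(w,s,g)$ be its last entry and $\sigma=(p,q)$. Pick $J>\max(k,|\sigma|,|s|)$. Let $s'$ extend $s$ to length $J+1$ by $s'(j)=g(j)$, and append $(w,s',g)$ to $\nu$; by (7) this is a node. Extend $\sigma$ to length $J+1$ by zeros, except that the second coordinate gets the value $g(J)+1<\kappa_J$ at $J$. This decides $v(J)=g(J)+1>g(J)=s'(J)$, and $J\ge k$, so the first condition holds. Also $u(k)$ is now determined. Append entries $(\alpha,s',g)$, which (7) permits for every $\alpha<\kappa$, so that $u(k)$ occurs among the $w_i$ and the node is longer than $k$. Then $w_k$ is determined. Finally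 lengthen $\sigma$ by one, putting $w_k$ into the first coordinate and $0$ into the second. The resulting basic rectangle is nonempty, since all $[\sigma']$ and all $[\nu']$ with $\nu'\neq\emptyset$ are nonempty, and it lies in $D_k$.

**Step 2: $\bigcap_kD_k=\emptyset$.** Suppose $((u,v),y)\in\bigcap_kD_k$. By the second and third conditions $\operatorname{ran}u=a_y\in S$. Since $(u,v)\in X$ and $y\in Y$, $v\le^*t_{a_y}\le^*h_y$. But the first condition gives, for every $k$, some $j\ge k$ with $v(j)>h_y(j)$, a contradiction.

**Step 3: the strategy.** ONE plays $O_1=D_0$ and $O_{n+1}=T_n\cap D_0\cap\dots\cap D_n$. These are legal moves because the $D_k$ are dense and open, and $\bigcap O_n\subseteq\bigcap_kD_k=\emptyset$. $\square$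

## 7. TWO, the exact weight of $Y$, and the answer in weight $\aleph_\omega$

**Proof of Theorem 4.** The space $X$ is metrizable of weight $\kappa$ by Section 3, and (2) is Proposition 7. ONE has no winning strategy in $\mathrm{BM}(X)$ by (4), nor in $\mathrm{BM}(Y)$ by Proposition 10, but has one in $\mathrm{BM}(X\times Y)$ by Proposition 11. If TWO had a winning strategy in $\mathrm{BM}(X)$, Lemma 3 would give ONE one in $\mathrm{BM}(Y)$; if TWO had one in $\mathrm{BM}(Y)$, the exchanged version would give ONE one in $\mathrm{BM}(X)$. Both are impossible. So neither player has a winning strategy on $X$ or on $Y$, which is (1) and all of (3) except the weight. The weight of $Y$ is at most $\lambda$. If it were less than $\lambda$, then $Y$ would have a $\pi$-base of size $<\lambda$, and (2) would contradict Proposition 11. So it is exactly $\lambda$. $\square$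

**Theorem 12 (answer to the Problem).** In ZFC, the answer is no. With $\kappa=\aleph_\omega$ and $\lambda=\aleph_{\omega+1}$, the metric space $X$ has weight $\aleph_\omega$, neither player has a winning strategy in $\mathrm{BM}(X)$, and $X$ has a metric witness of weight $\aleph_{\omega+1}$. But for every topological space $Y$ with a $\pi$-base of size at most $\aleph_\omega$ on which ONE has no winning strategy, ONE has no winning strategy in $\mathrm{BM}(X\times Y)$. In particular $X$ has no witness of weight $\aleph_\omega$. The same holds with $\kappa$ any singular cardinal of cofinality $\omega$ and $\lambda=\kappa^+$.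

*Proof.* By Shelah's theorem quoted in Section 2, $(\ast)$ holds with these $\kappa$ and $\lambda=\kappa^+$. Apply Theorem 4. $\square$

**Sharp form.** For every singular $\kappa$ of cofinality $\omega$ there is a metric space of weight $\kappa$ for which the least weight of a witness, among all topological spaces, exists and equals exactly $\kappa^+$; it is attained by a metric space. More generally, whenever $(\ast)$ holds, the least weight of a witness for $X$ is $\lambda$: part (2) excludes smaller weights, and part (3) provides a metric witness of weight $\lambda$. Moreover ONE has no winning strategy on any finite power of $X$. This follows from (4) by induction: $X^m$ has weight $\kappa<\lambda$, so (2) applies to $X\times X^m$. Weights that are not singular of cofinality $\omega$ are not treated here, beyond the vacuous case of countable weight in Section 1.
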